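\title{The order is regular in every automatic presentation of $(\mathbb{Z},+)$}

\begin{abstract}
An automatic presentation of the group $(\mathbb{Z},+)$ encodes the integers by the words of a regular language in such a way that a finite automaton recognizes addition. We prove that in every such presentation the order $\geq$ is recognized by a finite automaton as well. The main step is that, in an injective presentation, the length of the word representing $x\neq 0$ equals $\log_\rho|x|$ up to a bounded error, for a constant $\rho>1$. This comes from a shift of words that acts, up to a bounded error, as multiplication by a real number. With the Cobham--Semenov theorem it follows that the relations that are regular in every automatic presentation of $(\mathbb{Z},+)$ are exactly those first-order definable in $(\mathbb{Z},+,\geq)$.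
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\Sigma$ be a finite alphabet and $\diamond\notin\Sigma$ a padding symbol. The \emph{convolution} $\operatorname{conv}(w_1,\dots,w_n)$ of words $w_1,\dots,w_n\in\Sigma^*$ is the word over $(\Sigma\cup\{\diamond\})^n$ obtained by padding each $w_i$ on the right with $\diamond$ up to the maximal length of the $w_j$ and reading the $n$ words synchronously; its letters are called \emph{columns}. An $n$-ary relation $R$ on $\Sigma^*$ is \emph{regular} if $\{\operatorname{conv}(w_1,\dots,w_n):(w_1,\dots,w_n)\in R\}$ is a regular language. Thus a finite automaton decides $R$ in one pass, reading all words at the same speed.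

Let $\mathfrak{A}=(A,R_1,\dots,R_p)$ be a structure, with operations treated as relations through their graphs. An \emph{automatic presentation} of $\mathfrak{A}$ is a pair $(L,\phi)$, where $L\subseteq\Sigma^*$ is a regular language and $\phi\colon L\to A$ is a surjective map, such that
\[
L_{=}=\{(u,v)\in L^2:\phi(u)=\phi(v)\}
\]
is regular and each $R_i$ is regular in $(L,\phi)$. Here an $r$-ary relation $R$ on $A$ is called \emph{regular in $(L,\phi)$} if $\{(u_1,\dots,u_r)\in L^r:(\phi(u_1),\dots,\phi(u_r))\in R\}$ is regular.

The basic examples for $(\mathbb{Z},+)$ are the signed positional systems. For $b\geq 2$ let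
\[
B_b=\{+,-\}\{0,\dots,b-1\}^*\{1,\dots,b-1\}\cup\{+0\},
\]
where a word is read as a sign followed by base-$b$ digits, least significant digit first. Addition with carries is done by a finite automaton (Lemma~\ref{lem:carry}). In $B_b$ the set $\mathbb{N}=\{0,1,2,\dots\}$ consists of the words that begin with $+$, and $x\geq y$ holds if and only if $x=y+z$ for some $z\in\mathbb{N}$; so $\geq$ is regular in $B_b$. The following question is posed in~\cite{APGS}.

\medskip
\noindent\textbf{Question.} \emph{Is $\geq$ regular in every automatic presentation of $(\mathbb{Z},+)$?}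
\medskip

A presentation of $(\mathbb{Z},+)$ is only asked to compute addition. Every relation that is first-order definable from addition is then regular for free (fact (F1) below), but the order is not of this kind: $x\mapsto -x$ is an automorphism of $(\mathbb{Z},+)$ that does not preserve $\geq$, so no formula in the language $\{+\}$ defines $\geq$. For other relations, regularity can depend on the presentation. The set of powers of $2$ is regular in $B_2$, where it is $+0^*1$. It is not regular in $B_3$. Otherwise the pumping lemma gives digit strings $uv^iw$ ($i\geq 1$, $v$ nonempty) that all represent powers of $2$; their values have the form $x_i=\lambda+\mu\,3^{i|v|}$ with $\mu>0$, so the ratios $x_{i+1}/x_i$ are powers of $2$ converging to $3^{|v|}$, which is impossible. One may therefore suspect that some presentation hides the sign, and nothing forces a presentation to write a sign down. On the other hand, in base $-2$, the simplest system without a sign symbol, the sign can be read from the parity of the length (Section~\ref{sec:example}), and the symmetry $x\mapsto -x$ is no obstruction, because $\geq$ is regular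 exactly when $\leq$ is. The answer is yes.

\begin{theorem}\label{thm:order}
If $(L,\phi)$ is an automatic presentation of $(\mathbb{Z},+)$, then the relation $\{(u,v)\in L^2:\phi(u)\geq\phi(v)\}$ is regular.
\end{theorem}

The reason is that every presentation behaves, on a coarse scale, like a positional system: the length of a word measures the logarithm of the number it represents.

\begin{theorem}[length versus magnitude]\label{thm:length}
Let $(L,\phi)$ be an automatic presentation of $(\mathbb{Z},+)$ with $\phi$ injective, and let $\|x\|$ be the length of the word representing $x$. There are constants $\rho>1$ and $0<c\leq C$ with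
\[
c\,\rho^{\|x\|}\leq|x|\leq C\,\rho^{\|x\|}\qquad\text{for all }x\in\mathbb{Z}\setminus\{0\}.
\]
In particular, the number of words of $L$ of length at most $n$ is $\Theta(\rho^n)$.
\end{theorem}

Theorem~\ref{thm:order} also determines everything that all presentations have in common.

\begin{theorem}[classification]\label{thm:class}
A relation $R\subseteq\mathbb{Z}^r$ is regular in every automatic presentation of $(\mathbb{Z},+)$ if and only if $R$ is first-order definable in $(\mathbb{Z},+,\geq)$.
\end{theorem}

Section~\ref{sec:tools} collects the facts on regular relations that we use, and Section~\ref{sec:example} runs the method in base $-2$. Sections~\ref{sec:prefix}--\ref{sec:length} prove Theorem~\ref{thm:length}, Section~\ref{sec:sign} deduces Theorem~\ref{thm:order}, and Section~\ref{sec:class} proves Theorem~\ref{thm:class}.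

\section{Regular relations}\label{sec:tools}

All automata are complete deterministic finite automata (DFAs). A word is \emph{accepted from} a state $q$ if it leads from $q$ to an accepting state. The empty word is $\varepsilon$. We use a new letter $\#$ and allow relations on words over $\Sigma\cup\{\#\}$; the word $\#^m$ serves as a marker of the position $m$. The following facts are standard.

\begin{itemize}
\item[(F1)] Regular relations are closed under Boolean operations, projection (the quantifier $\exists$), cylindrification (adding an unconstrained coordinate) and permutation of coordinates. Hence a relation that is first-order definable from regular relations is regular. In particular, a relation that is first-order definable in $\mathfrak{A}$ is regular in every automatic presentation $(L,\phi)$ of $\mathfrak{A}$: let the quantifiers range over $L$ and read equality as $L_{=}$.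
\item[(F2)] For a fixed integer $d$ the relation $|u|\leq|v|+d$ is regular, and so is $|u|=|v|$. Fix a linear order on $\Sigma$. The \emph{length-lexicographic order}, which compares words first by length and then lexicographically, is a regular well-order of $\Sigma^*$.
\item[(F3)] For $X\subseteq\mathbb{N}$, the language $\{\#^n:n\in X\}$ is regular if and only if $X$ is eventually periodic, that is, there are $n_0$ and $p\geq1$ such that $n\in X\iff n+p\in X$ for all $n\geq n_0$.
\end{itemize}

Finiteness of the state set will be used through one observation. If $|u_1|=\dots=|u_n|=m$, then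
\begin{equation}\label{eq:cut}
\operatorname{conv}(u_1w_1,\dots,u_nw_n,\#^m)=\operatorname{conv}(u_1,\dots,u_n,\#^m)\,\operatorname{conv}(w_1,\dots,w_n,\varepsilon).
\end{equation}
So whether a DFA accepts the left side depends only on the tails $w_1,\dots,w_n$ and on the state reached after the first $m$ columns.

The next lemma covers all the digitwise arithmetic in this paper.

\begin{lemma}[carries]\label{lem:carry}
Let $b$ and $D\geq0$ be integers with $|b|\geq2$. The words $e_0e_1\cdots e_{n-1}$ over the alphabet $\{-D,\dots,D\}$ with $\sum_{i<n}e_ib^i=0$ form a regular language. Consequently $B_b$ is an automatic presentation of $(\mathbb{Z},+)$ for every $b\geq2$.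
\end{lemma}

\begin{proof}
Take the states $-D,\dots,D$ and a rejecting sink; the state $0$ is initial and accepting. From $\gamma$, the letter $e$ leads to $(\gamma+e)/b$ if $b$ divides $\gamma+e$, and to the sink otherwise; note that $|(\gamma+e)/b|\leq 2D/2=D$. Put $p_j=\sum_{i<j}e_ib^i$. If $p_j=\gamma b^j$, then $p_{j+1}=(\gamma+e_j)b^j$. By induction, the state after $j$ letters is $p_j/b^j$ if $b^i$ divides $p_i$ for all $i\leq j$, and the sink otherwise. So an accepted word has $p_n=0$. Conversely, if $p_n=0$, then $p_j=-\sum_{j\leq i<n}e_ib^i$ is divisible by $b^j$ for each $j$, and the run ends in $0$.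

The words of $B_b$ represent each integer exactly once, so $L_{=}$ is equality of words. To test $x+y=z$, read the signs $\sigma_1,\sigma_2,\sigma_3\in\{1,-1\}$ in the first column, replace each later column $(x_i,y_i,z_i)$, with $\diamond$ read as $0$, by $e_i=\sigma_1x_i+\sigma_2y_i-\sigma_3z_i$, and run the automaton above with $D=3(b-1)$.
\end{proof}

\section{The method in base $-2$}\label{sec:example}

Let $L=\{0,1\}^*1\cup\{\varepsilon\}$ and $[d_0\cdots d_{n-1}]=\sum_{i<n}d_i(-2)^i$. Every integer $x$ is uniquely $d+(-2)x'$ with $d\in\{0,1\}$. The map $x\mapsto x'$ sends $-1\mapsto1\mapsto0\mapsto0$ and decreases $|x|$ when $|x|\geq2$, so each integer has exactly one representation in $L$. Addition is regular by Lemma~\ref{lem:carry} with $b=-2$ and $e_i=x_i+y_i-z_i$. We follow the four steps of the general proof. Write $\|x\|$ for the length of the word of $L$ representing $x$, and fix $m\geq1$.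

\emph{Step 1: round the prefix.} Let $x=[uw]$ with $uw\in L$, $|u|=m$, and let $d$ be the last letter of $u$. Replace $u$ by $0^{m-1}d$. The new word is again in $L$, and its value $\hat x$ differs from $x$ by the value of the first $m-1$ digits; so $\|x-\hat x\|\leq m-1$ and $|x-\hat x|<2^{m-1}$, whatever the tail $w$ is. Two prefixes, $0^m$ and $0^{m-1}1$, serve for all words.

\emph{Step 2: shift.} The two prefixes at position $m+1$ look to an automaton like those at position $m$, so we send $0^{m-1}dw$ to $0^mdw$ and call the value $\alpha(x)$. Then $\alpha(x)=-2\hat x$ and $|\alpha(x)+2x|<2^m$. For $m=3$ and $x=[1101]=-9$ we get $\hat x=[0001]=-8$ and $\alpha(x)=[00001]=16$, while $-2x=18$. In a general presentation nothing says that the shift is a multiplication. What an automaton can see is that the defect $\alpha(x)+\alpha(y)-\alpha(x+y)$ is short, and this alone will produce a real number $\beta$, here $-2$, with $\alpha(x)-\beta x$ bounded.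

\emph{Step 3: length measures size.} Undoing the shift removes one letter and divides by $\beta$ up to a bounded error; iterating gives $|x|\asymp|\beta|^{\|x\|}$. Here the constants can be computed directly. If $\|x\|=n\geq1$, the leading term is $(-2)^{n-1}$, the terms of its sign add up to less than $\frac43 2^{n-1}$ in absolute value, and the terms of the other sign to less than $\frac43 2^{n-2}$. Hence
\begin{equation}\label{eq:nega}
\tfrac16\,2^{n}<(-1)^{n-1}x<\tfrac23\,2^{n}.
\end{equation}

\emph{Step 4: recover the sign from addition and length.} Suppose we only know $\frac16 2^{\|x\|}<|x|<\frac23 2^{\|x\|}$. Take $y=3=[111]$ and ask whether $33x-jy$ has length at most $5$ for some $j$ in a bounded range of natural numbers. For $x=5=[101]$ the answer is yes: $33\cdot5-55\cdot 3=0$. For $x=-3=[1011]$ it is no: $|33x-jy|\geq99>\frac23 2^5$. Division with remainder succeeds only when the signs agree, and an automaton can test this when the lengths of $x$ and $y$ are close. To link distant lengths, use the reference words $t_n=0^n1$. Consecutive ones always fail the test, so their signs alternate, and the sign of any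 $x$ follows by comparison with $t_{\|x\|}$. This recovers the parity rule contained in~\eqref{eq:nega}.

\section{Finitely many prefixes at each length}\label{sec:prefix}

\subsection*{Reduction to injective presentations}
Let $(L,\phi)$ be an automatic presentation of $(\mathbb{Z},+)$, and let $L'$ be the set of $u\in L$ for which no length-lexicographically smaller $v\in L$ has $(u,v)\in L_{=}$. By (F1) and (F2), $L'$ is regular; it contains exactly one word for each integer, so $(L',\phi|_{L'})$ is an injective automatic presentation. If $\geq$ is regular in $(L',\phi|_{L'})$, it is regular in $(L,\phi)$, because $\phi(u)\geq\phi(v)$ holds if and only if there are $u',v'\in L'$ with $(u,u'),(v,v')\in L_{=}$ and $\phi(u')\geq\phi(v')$.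

\emph{From here to the end of Section~\ref{sec:sign}, $\phi$ is injective, and we identify a word of $L$ with the integer it represents.} For such a word $x$, the length is $\|x\|$ and $|x|$ is the absolute value; for words not regarded as integers, $|u|$ is the length. Put
\[
S_n=\{x\in\mathbb{Z}:\|x\|\leq n\},\qquad N_n=|S_n|<\infty .
\]
Fix a DFA for $L$ with $s$ states, and let $\delta(u)$ be the state it reaches on $u$ from the initial state. Let $\mathrm{Pref}_m$ be the set of words of length $m$ that are prefixes of words of $L$; it is nonempty because $L$ is infinite. Each $u\in\mathrm{Pref}_m$ extends to a word of $L$ by fewer than $s$ letters, since a shortest path from $\delta(u)$ to an accepting state repeats no state.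

\subsection*{Sums and growth}
The sets $S_n$ play the role of balls around $0$. They need not be symmetric (in base $-2$, $S_3=\{-2,\dots,5\}$), but they are closed under sums and differences up to a constant loss, and they grow at a bounded rate.

\begin{lemma}\label{lem:sum}
There is $k\geq1$ with $\|x+y\|,\|x-y\|\leq\max(\|x\|,\|y\|)+k$ for all $x,y\in\mathbb{Z}$. In particular, if $n\geq\|0\|$ and $z\in S_n$, then $-z\in S_{n+k}$.
\end{lemma}

\begin{proof}
The graphs of $+$ and $-$ are regular; let $k$ bound the number of states of DFAs for both. Suppose $z=x\pm y$ and $\|z\|\geq\max(\|x\|,\|y\|)+k$. The last $k$ columns of $\operatorname{conv}(x,y,z)$ have $\diamond$ in the first two places, and some state repeats while they are read. Repeating the loop gives infinitely many words $z'$ with $\operatorname{conv}(x,y,z')$ accepted. All represent $x\pm y$, which contradicts injectivity. For the last claim write $-z=0-z$.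
\end{proof}

\begin{lemma}\label{lem:growth}
For all $m\geq s$ we have $|\mathrm{Pref}_m|\leq|\Sigma|^sN_m$, and $N_{m+k}\leq\lambda N_m$ with $\lambda=1+|\Sigma|^s\sum_{i=1}^k|\Sigma|^i$.
\end{lemma}

\begin{proof}
The words of $\mathrm{Pref}_{m-s}$ extend to pairwise different words of $L$ of length at most $m$, so $|\mathrm{Pref}_{m-s}|\leq N_m$. A word of $\mathrm{Pref}_m$ is a word of $\mathrm{Pref}_{m-s}$ followed by $s$ letters, which gives the first bound. A word of $L$ with length in $(m,m+k]$ is a word of $\mathrm{Pref}_m$ followed by $1$ to $k$ letters, so $N_{m+k}\leq N_m+|\mathrm{Pref}_m|\sum_{i=1}^k|\Sigma|^i$.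
\end{proof}

\subsection*{One tail at a time}
Step~1 needs a bounded number of prefixes of length $m$ such that any prefix can be exchanged for one of them at the cost of an error of length $m+O(1)$. One prefix per state of the DFA for $L$ is not enough: in $B_b$ the words $+uw$ and $-uw$ have the same tail and differ by twice their absolute value. There are two difficulties: to bound the number of far-apart words with a given tail, and to choose representatives that work for all of the infinitely many tails. The first is settled by a packing argument.

Put $m_1=s+k+\|0\|$, and for a word $w$ let $T_{m,w}=\{uw\in L:|u|=m\}$. A set of integers is \emph{$S_m$-separated} if $x-x'\notin S_m$ for all ordered pairs $(x,x')$ of distinct elements.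

\begin{lemma}\label{lem:pack}
There is $M$ such that for all $m\geq m_1$ and all words $w$, every $S_m$-separated subset of $T_{m,w}$ has at most $M$ elements.
\end{lemma}

\begin{proof}
Let $\{x_1,\dots,x_n\}\subseteq T_{m,w}$ be $S_m$-separated. The translates $x_i+S_{m-k}$ are pairwise disjoint: if $x_i+e=x_j+e'$ with $i\neq j$ and $e,e'\in S_{m-k}$, then $x_i-x_j=e'-e\in S_m$ by Lemma~\ref{lem:sum}. Their union $Z$ therefore has $nN_{m-k}$ elements.

To bound $|Z|$ from above we show that adding a short number to a word with tail $w$ can produce only boundedly many tails. Let $\mathcal{A}$ be a DFA for the graph of $+$, with state set $Q$. Let $z=x+e\in Z$ with $x=uw$, $|u|=m$, $e\in S_{m-k}$. If $\|z\|<m$, then $z\in S_m$. Otherwise write $z=z'z''$ with $|z'|=m$. Since $\|e\|\leq m$,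
\[
\operatorname{conv}(uw,e,z)=\operatorname{conv}(u,e,z')\operatorname{conv}(w,\varepsilon,z'').
\]
Let $q$ be the state of $\mathcal{A}$ after the first $m$ columns. If $\operatorname{conv}(w,\varepsilon,v)$ is accepted from $q$, then $z'v$ represents $uw+e$, so $v=z''$ by injectivity. Thus $z''$ is determined by $w$ and $q$, and at most $|Q|$ tails $z''$ occur. As $z'\in\mathrm{Pref}_m$, Lemma~\ref{lem:growth}, applied at $m$ and at $m-k\geq s$, gives
\[
nN_{m-k}=|Z|\leq N_m+|Q|\,|\mathrm{Pref}_m|\leq(1+|Q||\Sigma|^s)N_m\leq(1+|Q||\Sigma|^s)\lambda N_{m-k}.
\]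
Since $0\in S_{m-k}$, we may divide by $N_{m-k}$ and take $M=(1+|Q||\Sigma|^s)\lambda$.
\end{proof}

\subsection*{All tails at once}
By~\eqref{eq:cut}, an automaton that tests whether $uw-u'w$ is short uses $w$ only through the set of states from which $\operatorname{conv}(w,w,\varepsilon)$ is accepted. So there are finitely many kinds of tails, and Lemma~\ref{lem:pack} has to be applied only once for each kind.

\begin{proposition}[rounding]\label{prop:round}
There is $\ell$ such that for every $m\geq m_1$ there are a set $A_m\subseteq\mathrm{Pref}_m$ with $|A_m|\leq\ell$ and a map $\pi_m\colon\mathrm{Pref}_m\to A_m$ with $\pi_m(a)=a$ for $a\in A_m$, such that for every $u\in\mathrm{Pref}_m$ we have $\delta(\pi_m(u))=\delta(u)$ and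
\[
uw-\pi_m(u)w\in S_{m+2k}\qquad\text{for all }w\text{ with }uw\in L .
\]
\end{proposition}

\begin{proof}
The relation $\{(x,y,\#^m):\|x\|,\|y\|\geq m,\ x-y\in S_{m+k}\}$, with $m$ variable, is regular by (F1) and (F2): it asks for a word $z$ with $x=y+z$ and $\|z\|\leq|\#^m|+k$. Let $\mathcal{B}$ be a DFA for it, with state set $Q_{\mathcal{B}}$. For $u,u'\in\mathrm{Pref}_m$ let $\tau(u,u')$ be the state of $\mathcal{B}$ after $\operatorname{conv}(u,u',\#^m)$. The \emph{type} of a word $w$ is the set $G(w)\subseteq Q_{\mathcal{B}}$ of states from which $\operatorname{conv}(w,w,\varepsilon)$ is accepted. By~\eqref{eq:cut}, if $uw,u'w\in L$, then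
\begin{equation}\label{eq:type}
uw-u'w\in S_{m+k}\iff\tau(u,u')\in G(w).
\end{equation}

Fix $m\geq m_1$ and a state $q$ of the DFA for $L$ such that $U_q=\{u\in\mathrm{Pref}_m:\delta(u)=q\}$ is nonempty. For $u\in U_q$, the word $uw$ lies in $L$ exactly when $w$ is accepted from $q$. Let $\mathcal{G}_q$ be the set of types of such words $w$; it has at most $2^{|Q_{\mathcal{B}}|}$ elements. For each $G\in\mathcal{G}_q$ fix a word $w_G$ of type $G$ accepted from $q$, and a maximal $S_m$-separated subset $\{vw_G:v\in V_G\}$ of $\{uw_G:u\in U_q\}$, where $V_G\subseteq U_q$. By Lemma~\ref{lem:pack}, $|V_G|\leq M$. Let $u\in U_q$. If $u\in V_G$, take $v=u$ and note that $0\in S_m$. If $u\notin V_G$, maximality gives $v\in V_G$ with $uw_G-vw_G\in S_m$ or $vw_G-uw_G\in S_m$. In all cases $uw_G-vw_G\in S_{m+k}$ by Lemma~\ref{lem:sum}, so $\tau(u,v)\in G$ by~\eqref{eq:type}. Choose such a $v$ and call it $c_u(G)$. The function $c_u$ is an element of $\prod_{G\in\mathcal{G}_q}V_G$, a set with at most $M^{2^{|Q_{\mathcal{B}}|}}$ elements.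

Call $u,u'\in\mathrm{Pref}_m$ equivalent if $\delta(u)=\delta(u')$ and $c_u=c_{u'}$. There are at most $\ell=sM^{2^{|Q_{\mathcal{B}}|}}$ classes. Let $A_m$ contain one word of each class, and let $\pi_m(u)$ be the chosen word in the class of $u$. Now let $uw\in L$, $a=\pi_m(u)$, $G=G(w)$ and $v=c_u(G)=c_a(G)$. The words $uw,aw,vw$ lie in $L$, and $\tau(u,v),\tau(a,v)\in G(w)$. By~\eqref{eq:type}, both $uw-vw$ and $aw-vw$ lie in $S_{m+k}$, and their difference $uw-aw$ lies in $S_{m+2k}$.
\end{proof}

\section{The shift is almost a multiplication}\label{sec:shift}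

In base $-2$ we could prepend a letter $0$. In general no such operation is given, and we have to build one. Since the sets $A_m$ have bounded size, what finitely many fixed automata see of $A_m$ is a bounded amount of information, and it must be the same for two different values $m<m'$. Exchanging the prefixes in $A_m$ for the corresponding ones in $A_{m'}$ then preserves membership in $L$ and approximate addition.

Put $d=s+4k$; this is the loss in length that three roundings will cause. The relation
\[
\{(x,y,z,\#^m):\|x\|,\|y\|,\|z\|\geq m,\ x+y-z\in S_{m+d}\}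
\]
is regular by (F1) and (F2); let $\mathcal{D}$ be a DFA for it. For each $m\geq m_1$ number the elements of $A_m$ as $a^{(m)}_1,\dots,a^{(m)}_{\ell_m}$, where $\ell_m=|A_m|\leq\ell$. The \emph{pattern} of $m$ consists of the number $\ell_m$, the states $\delta(a^{(m)}_i)$, and, for all $i,j,h\leq\ell_m$, the state of $\mathcal{D}$ after $\operatorname{conv}(a^{(m)}_i,a^{(m)}_j,a^{(m)}_h,\#^m)$. There are finitely many patterns, so there are $m'>m\geq m_1$ with the same pattern. \emph{Fix such $m$ and $m'$}, put $P=m'-m$, and write $a_i=a_i^{(m)}$, $a_i'=a_i^{(m')}$. For all indices and all words $w,w_1,w_2,w_3$ we have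
\begin{equation}\label{eq:member}
a_iw\in L\iff a_i'w\in L,
\end{equation}
and, by~\eqref{eq:cut}, if $a_iw_1,a_jw_2,a_hw_3\in L$, then
\begin{equation}\label{eq:transfer}
a_iw_1+a_jw_2-a_hw_3\in S_{m+d}\iff a_i'w_1+a_j'w_2-a_h'w_3\in S_{m'+d}.
\end{equation}

\begin{remark}\label{rem:period}
One cannot always take $P=1$. Write each letter of the base $-2$ presentation twice. Convolutions are doubled column by column, so this is again an automatic presentation. All its words have even length, so \eqref{eq:member} forces $P$ to be even; by~\eqref{eq:nega}, Theorem~\ref{thm:length} holds for it with $\rho=\sqrt2$.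
\end{remark}

We round every integer $x$ to an integer $\hat x$ whose word begins with some $a_i$. If $\|x\|\geq m$, write $x=uw$ with $|u|=m$ and put $\hat x=\pi_m(u)w$; then $x-\hat x\in S_{m+2k}$. For the finitely many $x$ with $\|x\|<m$ put $\hat x=a_1w_0$, where $w_0$ is a fixed word with $|w_0|<s$ and $a_1w_0\in L$; then $x-\hat x\in S_{m+s+k}$ by Lemma~\ref{lem:sum}. In both cases
\begin{equation}\label{eq:hat}
x-\hat x\in S_{m+s+2k}.
\end{equation}
The word $\hat x$ is $a_iw$ for a unique pair $(i,w)$, and we define the \emph{shift} $\alpha\colon\mathbb{Z}\to\mathbb{Z}$ by $\alpha(x)=a_i'w$, which lies in $L$ by~\eqref{eq:member}. Since $\pi_m$ fixes $A_m$, we have $\alpha(a_iw)=a_i'w$ whenever $a_iw\in L$. Let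
\[
E=\max\{|z|:z\in S_{m'+d}\}.
\]
Because $m'$ is fixed, $E$ is a constant: an error of bounded length is an error of bounded size.

\begin{lemma}\label{lem:quasi}
$|\alpha(x)+\alpha(y)-\alpha(x+y)|\leq E$ for all $x,y\in\mathbb{Z}$.
\end{lemma}

\begin{proof}
Let $z=x+y$. Then $\hat x+\hat y-\hat z=\bigl((z-\hat z)-(x-\hat x)\bigr)-(y-\hat y)$, which lies in $S_{m+s+4k}=S_{m+d}$ by~\eqref{eq:hat} and two applications of Lemma~\ref{lem:sum}. By~\eqref{eq:transfer}, $\alpha(x)+\alpha(y)-\alpha(z)\in S_{m'+d}$.
\end{proof}

A map with bounded additive defect is called a quasi-homomorphism. The following averaging argument of Hyers shows that on $\mathbb{Z}$ such a map is close to a linear one.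

\begin{lemma}\label{lem:hyers}
There is $\beta\in\mathbb{R}$ with $|\alpha(x)-\beta x|\leq E$ for all $x\in\mathbb{Z}$.
\end{lemma}

\begin{proof}
Put $g_n(x)=2^{-n}\alpha(2^nx)$. Lemma~\ref{lem:quasi} for the pair $(2^nx,2^nx)$ gives
\[
|g_{n+1}(x)-g_n(x)|=2^{-n-1}\,|\alpha(2^{n+1}x)-2\alpha(2^nx)|\leq2^{-n-1}E .
\]
So $g(x)=\lim_ng_n(x)$ exists and $|g(x)-\alpha(x)|\leq\sum_{n\geq0}2^{-n-1}E=E$. The same lemma for $(2^nx,2^ny)$ gives $|g_n(x)+g_n(y)-g_n(x+y)|\leq2^{-n}E$, so $g\colon\mathbb{Z}\to\mathbb{R}$ is additive, and $g(x)=\beta x$ with $\beta=g(1)$.
\end{proof}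

We now read the shift backward: every long word can be shortened by exactly $P$ letters, and this divides its value by $\beta$ up to a bounded error.

\begin{proposition}\label{prop:divide}
For every $z\in\mathbb{Z}$ with $\|z\|\geq m'$ there is $y\in\mathbb{Z}$ with $\|y\|=\|z\|-P$ and $|z-\beta y|\leq2E$.
\end{proposition}

\begin{proof}
Write $z=u'w$ with $|u'|=m'$, and let $\pi_{m'}(u')=a_i'$. By Proposition~\ref{prop:round} at $m'$, we have $a_i'w\in L$ and $z-a_i'w\in S_{m'+2k}\subseteq S_{m'+d}$, so $|z-a_i'w|\leq E$. Let $y=a_iw$. It lies in $L$ by~\eqref{eq:member}, has length $m+|w|=\|z\|-P$, and $\alpha(y)=a_i'w$. Hence $|z-\beta y|\leq|z-\alpha(y)|+|\alpha(y)-\beta y|\leq2E$ by Lemma~\ref{lem:hyers}.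
\end{proof}

\section{Length versus magnitude}\label{sec:length}

\begin{proof}[Proof of Theorem~\ref{thm:length}]
Given $z\in\mathbb{Z}$, put $y_0=z$ and apply Proposition~\ref{prop:divide} as long as the length is at least $m'$. This gives $y_0,\dots,y_\nu$ with
\[
|y_i-\beta y_{i+1}|\leq2E\quad(0\leq i<\nu),\qquad\|y_i\|=\|z\|-iP,\qquad\|y_\nu\|<m',
\]
and $\nu\leq\|z\|/P$. Let $H=\max\{|y|:\|y\|<m'\}$; the set is nonempty because $\|0\|<m'$.

\emph{We have $|\beta|>1$.} If $|\beta|\leq1$, then $|y_i|\leq|y_{i+1}|+2E$, so $|z|\leq H+2E\|z\|/P$ for all $z$. But doubling costs at most $k$ letters by Lemma~\ref{lem:sum}, so $\|2^n\|\leq\|1\|+kn$, and we would get $2^n\leq H+2E(\|1\|+kn)/P$ for all $n$, which is false. Put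
\[
\rho=|\beta|^{1/P}>1,\qquad F=\frac{2E}{|\beta|-1}.
\]

\emph{Upper bound.} From $|y_i|\leq|\beta||y_{i+1}|+2E$ we get
\[
|z|\leq|\beta|^\nu H+2E\bigl(1+|\beta|+\dots+|\beta|^{\nu-1}\bigr)\leq|\beta|^\nu(H+F)\leq C\rho^{\|z\|}
\]
with $C=\max(1,H+F)$, since $|\beta|^\nu=\rho^{\nu P}\leq\rho^{\|z\|}$.

\emph{Lower bound.} The idea is that the sequence $y_i$ reaches a bounded set after about $\log_{|\beta|}|z|$ steps, and a bounded set contains only words of bounded length. Let $z\neq0$ and $j=\lceil\log_{|\beta|}|z|\rceil\geq0$, so that $|z|\leq|\beta|^j<|\beta||z|$. Let $n_0$ be the maximal length of an integer of absolute value at most $1+F$, and $n_1=\max(n_0,m')$. If $j\leq\nu$, then $|y_{i+1}|\leq(|y_i|+2E)/|\beta|$ gives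
\[
|y_j|\leq|\beta|^{-j}|z|+2E\bigl(|\beta|^{-1}+\dots+|\beta|^{-j}\bigr)\leq1+F,
\]
so $\|z\|=\|y_j\|+jP\leq n_0+jP$. If $j>\nu$, then $\|z\|=\|y_\nu\|+\nu P<m'+jP$. In both cases $\|z\|\leq n_1+jP$, hence $\rho^{\|z\|}\leq\rho^{n_1}|\beta|^j<\rho^{n_1}|\beta||z|$. Take $c=\rho^{-n_1}|\beta|^{-1}$, which satisfies $c<1\leq C$.

\emph{Counting.} The two bounds sandwich $S_n$ between intervals:
\begin{equation}\label{eq:balls}
z\in S_n\ \Longrightarrow\ |z|\leq C\rho^n,\qquad\quad|z|\leq c\rho^n\ \Longrightarrow\ z\in S_n\quad(n\geq\|0\|).
\end{equation}
For the second implication, $z\neq0$ gives $c\rho^{\|z\|}\leq c\rho^n$, and $z=0$ is covered by $n\geq\|0\|$. Therefore $c\rho^n\leq2\lfloor c\rho^n\rfloor+1\leq N_n\leq2C\rho^n+1$ for $n\geq\|0\|$.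
\end{proof}

\begin{remark}\label{rem:hyp}
The map $\alpha$ depends on many choices, but $\rho=\lim_nN_n^{1/n}$ depends only on $L$. Injectivity, used in Lemmas~\ref{lem:sum} and~\ref{lem:pack}, cannot be dropped: $\{+,-\}\{0,1\}^*$, with the binary values, is an automatic presentation by Lemma~\ref{lem:carry}, and the arbitrarily long words $+10^n$ all represent $1$. The proofs up to the statement $\alpha(x)+\alpha(y)-\alpha(x+y)\in S_{m'+d}$ use only the axioms of an abelian group. That the group has rank one enters in Lemma~\ref{lem:hyers}, where an additive map is given by a single number $\beta$. This matters: represent $(x,y)\in\mathbb{Z}^2$ by the convolution of the word of $x$ in $B_2$ and the word of $y$ in $B_3$. Addition is checked by running the two automata in parallel, and $(2^n,0)$ and $(0,3^n)$ both have length $n+2$, so no single $\rho$ relates length to norm.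
\end{remark}

\section{Recovering the sign}\label{sec:sign}

By~\eqref{eq:balls}, an automaton that compares lengths compares absolute values up to a constant factor. We turn this into a test for equal signs as in Step~4. If $x$ and $y$ have the same sign, subtracting a suitable multiple of $y$ leaves a remainder smaller than $|y|$; if the signs differ, subtracting multiples of $y$ only increases the absolute value. To make the gap between the two cases visible in the length, we first multiply $x$ by a large constant $K$. The multiplier of $y$ has to range over a finite set, since only multiplication by a fixed integer is available from $+$; this is why the lengths must be close.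

\begin{lemma}\label{lem:same}
For every integer $\Delta\geq0$ the following relation is regular:
\[
\mathrm{Same}_\Delta=\{(x,y)\in\mathbb{Z}^2:\ x,y\neq0,\ \bigl|\|x\|-\|y\|\bigr|\leq\Delta,\ xy>0\}.
\]
\end{lemma}

\begin{proof}
Choose integers $h\geq\|0\|$ with $c\rho^h\geq C$, then $K\geq1$ with $Kc\rho^{-\Delta}>C\rho^h$, then $J\geq K(C/c)\rho^\Delta$. Let $x,y\neq0$, $n=\|y\|$ and $|\|x\|-n|\leq\Delta$. We claim that
\begin{equation}\label{eq:test}
xy>0\iff Kx-jy\in S_{n+h}\text{ for some }j\in\{0,\dots,J\}.
\end{equation}
By Theorem~\ref{thm:length}, $c\rho^{n-\Delta}\leq|x|\leq C\rho^{n+\Delta}$ and $c\rho^n\leq|y|\leq C\rho^n$. Suppose $xy>0$ and put $j=\lfloor K|x|/|y|\rfloor$. Then $0\leq j\leq K(C/c)\rho^\Delta\leq J$ and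
\[
|Kx-jy|=K|x|-j|y|<|y|\leq C\rho^n\leq c\rho^{n+h},
\]
so $Kx-jy\in S_{n+h}$ by the second part of~\eqref{eq:balls}. Suppose $xy<0$. For every $j\geq0$,
\[
|Kx-jy|=K|x|+j|y|\geq Kc\rho^{n-\Delta}>C\rho^{n+h},
\]
so $Kx-jy\notin S_{n+h}$ by the first part of~\eqref{eq:balls}. This proves~\eqref{eq:test}. For fixed $j$ the relation $z=Kx-jy$ is first-order definable in $(\mathbb{Z},+)$, so the condition ``$\exists z\,(z=Kx-jy\wedge\|z\|\leq\|y\|+h)$'' is regular by (F1) and (F2). The right side of~\eqref{eq:test} is a finite union of such conditions, and the remaining conditions in $\mathrm{Same}_\Delta$ are regular as well.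
\end{proof}

To compare a long word with a short one we would have to chain an unbounded number of such tests, which is not a first-order operation. The way out is to chain them along one fixed sequence of reference words, one for each length. The outcomes of the tests then form a regular unary language, and (F3) makes them periodic.

\begin{proof}[Proof of Theorem~\ref{thm:order}]
By the reduction in Section~\ref{sec:prefix} we may assume that $\phi$ is injective. For $n\geq0$ let $t_n$ be the length-lexicographically least word of $L$ of length greater than $n+\|0\|$. The relation $\{(\#^n,t_n):n\geq0\}$ is regular by (F1) and (F2). A word of $\mathrm{Pref}_{n+\|0\|+1}$ extends to a word of $L$ by fewer than $s$ letters, so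
\[
n+\|0\|<\|t_n\|\leq n+\|0\|+s .
\]
Put $\Delta=\|0\|+s$. Then $t_n\neq0$, $0<\|t_n\|-n\leq\Delta$, and $\bigl|\|t_{n+1}\|-\|t_n\|\bigr|\leq s\leq\Delta$.

Let $\sigma_n\in\{1,-1\}$ be the sign of $t_n$ and $\eta_n=\sigma_n\sigma_{n+1}$. Then $\eta_n=1$ if and only if $(t_n,t_{n+1})\in\mathrm{Same}_\Delta$, so $\{\#^n:\eta_n=1\}$ is regular by Lemma~\ref{lem:same} and (F1). By (F3) there are $n_0$ and $p\geq1$ with $\eta_{n+p}=\eta_n$ for $n\geq n_0$. Since $\sigma_{n+1}=\eta_n\sigma_n$, for $n\geq n_0$ we get
\[
\sigma_{n+2p}=\sigma_n\prod_{i=n}^{n+2p-1}\eta_i=\sigma_n\Bigl(\prod_{i=n}^{n+p-1}\eta_i\Bigr)^2=\sigma_n .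
\]
(In base $-2$, $\eta_n=-1$ has period $1$ and $\sigma_n=(-1)^n$ has period $2$.) So $Y=\{n:\sigma_n=1\}$ is eventually periodic, and $\{\#^n:n\in Y\}$ is regular by (F3).

Let $x\neq0$ and $n=\|x\|$. The lengths of $x$ and $t_n$ differ by at most $\Delta$, so
\[
x>0\iff\bigl((x,t_n)\in\mathrm{Same}_\Delta\Leftrightarrow n\in Y\bigr).
\]
The right side is first-order in regular relations, with $\#^n$ determined by $|\#^n|=\|x\|$. Hence $\{x\in L:x>0\}$ is regular. Finally, $x\geq y$ holds if and only if $\exists z\,\bigl(x=y+z\wedge(z=0\vee z>0)\bigr)$, which is regular by (F1).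
\end{proof}

\section{Relations that are regular in every presentation}\label{sec:class}

Let $b\geq2$. A word over the alphabet $\{0,\dots,b-1\}^r$ represents the tuple in $\mathbb{N}^r$ whose $i$th entry has the $i$th track of the word as base-$b$ digits, least significant digit first. A set $X\subseteq\mathbb{N}^r$ is \emph{$b$-recognizable} if the words that represent elements of $X$ form a regular language; since regular languages are closed under reversal, the direction of reading does not matter. Integers $p,q\geq2$ are \emph{multiplicatively independent} if $p^i=q^j$ with $i,j\in\mathbb{N}$ forces $i=j=0$; for example, $2$ and $3$ are. We use the following theorem~\cite{Sem}; see also~\cite{BHMV}.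

\begin{theorem}[Cobham--Semenov]\label{thm:CS}
If $p,q\geq2$ are multiplicatively independent, then a subset of $\mathbb{N}^r$ that is both $p$-recognizable and $q$-recognizable is first-order definable in $(\mathbb{N},+)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Suppose $R$ is first-order definable in $(\mathbb{Z},+,\geq)$. By Theorem~\ref{thm:order}, every automatic presentation of $(\mathbb{Z},+)$ is an automatic presentation of $(\mathbb{Z},+,\geq)$, so $R$ is regular in it by (F1).

Conversely, suppose $R\subseteq\mathbb{Z}^r$ is regular in every automatic presentation of $(\mathbb{Z},+)$. By Lemma~\ref{lem:carry}, this applies to $B_2$ and $B_3$, and these two suffice. Since Theorem~\ref{thm:CS} concerns $\mathbb{N}^r$, we cut $R$ into orthants: for $\sigma\in\{1,-1\}^r$ let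
\[
R_\sigma=\{x\in\mathbb{N}^r:(\sigma_1x_1,\dots,\sigma_rx_r)\in R\}.
\]
Let $b\in\{2,3\}$. Negation is definable from $+$, and $\mathbb{N}$ is regular in $B_b$, so $R_\sigma$ is regular in $B_b$ by (F1). Take the regular language of convolutions for $R_\sigma$, delete the first column, which is $(+,\dots,+)$, and replace each $\diamond$ by $0$. The result $W$ is a regular language over $\{0,\dots,b-1\}^r$ with one word for each $x\in R_\sigma$. Let $\mathbf{0}$ be the zero column. For $x\neq(0,\dots,0)$ the word in $W$ ends in a nonzero column, so it is the shortest word representing $x$, and all others arise by appending columns $\mathbf{0}$. For $x=(0,\dots,0)$ the word in $W$ is $\mathbf{0}$. Hence the words representing elements of $R_\sigma$ form the language $W\mathbf{0}^*$, together with $\varepsilon$ if $(0,\dots,0)\in R_\sigma$, and $R_\sigma$ is $b$-recognizable.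

By Theorem~\ref{thm:CS}, each $R_\sigma$ is definable in $(\mathbb{N},+)$. In $(\mathbb{Z},+,\geq)$ the element $0$ is defined by $x+x=x$ and $\mathbb{N}$ by $x\geq0$; restricting all variables to $\mathbb{N}$ turns a definition of $R_\sigma$ in $(\mathbb{N},+)$ into one in $(\mathbb{Z},+,\geq)$. Every tuple in $\mathbb{Z}^r$ is $(\sigma_1x_1,\dots,\sigma_rx_r)$ for some $\sigma$ and some $x\in\mathbb{N}^r$, so
\[
R=\bigcup_{\sigma\in\{1,-1\}^r}\{(\sigma_1x_1,\dots,\sigma_rx_r):x\in R_\sigma\},
\]
and this finite union is definable in $(\mathbb{Z},+,\geq)$.
\end{proof}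

\begin{thebibliography}{9}

\bibitem{APGS}
\emph{Automatic Presentations of Groups and Semigroups},
\texttt{https://leicester.figshare.com/ndownloader/files/18260603}.

\bibitem{BHMV}
Bruy\`ere, Hansel, Michaux, Villemaire,
\emph{Bull. Belg. Math. Soc.} 1 (1994) 191--238.

\bibitem{Sem}
A.~L. Semenov,
\emph{Siberian Math. J.} 18 (1977) 289--300.

\end{thebibliography}
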